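\title{The high-temperature threshold of the SK model with $d$-component spins}

\begin{abstract}
We consider the Sherrington--Kirkpatrick model whose spins are uniformly distributed on the sphere of radius $\sqrt d$ in $\mathbb R^d$. Talagrand proved that the free energy converges to $\beta^2d/4$ when the inverse temperature $\beta$ is below a constant independent of $d$, and asked for the supremum $\beta_d$ of the values of $\beta$ for which this holds. We prove that it holds if and only if $\beta\le1$, so that $\beta_d=1$ for every $d$. The upper bound averages the partition function over the eigenvectors of the coupling matrix only, and compares the result with a Gaussian integral by randomizing the length of each spin. The lower bound is a truncated second moment estimate. We also describe the overlaps on both sides of $\beta=1$ and find the limit of the free energy per component as $d\to\infty$, at every temperature.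
\end{abstract}

\section{The model, the question and the results}\label{sec:intro}

Fix an integer $d\ge1$, and let $\mu$ be the uniform probability measure on the sphere $\mathbb S_d=\{v\in\mathbb R^d:|v|^2=d\}$. A configuration is a family $\sigma=(\sigma_1,\dots,\sigma_N)$ of column vectors $\sigma_i\in\mathbb S_d$. Given i.i.d.\ standard Gaussian variables $(g_{ij})_{1\le i<j\le N}$ and $\beta\ge0$, the SK model with $d$-component spins has Hamiltonian, partition function and free energy
\[
-H_N(\sigma)=\frac{\beta}{\sqrt N}\sum_{1\le i<j\le N}g_{ij}\,\sigma_i\cdot\sigma_j,\qquad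
Z_N=\int e^{-H_N}\,d\mu^{\otimes N},\qquad p_N=p_N(\beta)=\frac1N\mathbf E\log Z_N .
\]
For $d=1$ the sphere is $\{-1,1\}$, and this is the usual SK model with no external field. The radius $\sqrt d$ is the one for which $\int vv^T\,d\mu(v)=I$: by rotation invariance this matrix is a multiple of $I$, and its trace is $d$. So each coordinate of a spin has mean $0$ and variance $1$, as for $d=1$.

Talagrand \cite[Theorem 11.6.1]{Tal} proved that there is a constant $L$, not depending on $d$, such that for $\beta\le1/L$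
\begin{equation}\label{eq:ht}
\lim_{N\to\infty}p_N=\frac{\beta^2d}{4}.
\end{equation}
Let $\beta_d$ be the supremum of the values of $\beta$ for which \eqref{eq:ht} holds. The problem posed in \cite{Tal}, where \eqref{eq:ht} is equation (11.81), is to compute $\beta_d$, or at least $\lim_{d\to\infty}\beta_d$.

\subsection*{Overlaps and the value $\beta^2d/4$}
Write $\|\cdot\|_2$ for the Hilbert--Schmidt norm and $\|\cdot\|$ for the operator norm. For configurations $\sigma,\tau$ define the $d\times d$ matrices
\[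
R=R(\sigma)=\frac1N\sum_{i\le N}\sigma_i\sigma_i^T,\qquad Q=Q(\sigma,\tau)=\frac1N\sum_{i\le N}\sigma_i\tau_i^T .
\]
The self-overlap $R$ measures how anisotropic one configuration is, and the overlap $Q$ how much two configurations are aligned. Since $R$ is positive semidefinite with trace $d$,
\begin{equation}\label{eq:R}
\|R\|_2^2=d+\|R-I\|_2^2,\qquad d\le\|R\|_2^2\le d^2 .
\end{equation}
Expanding the scalar products gives $\sum_{i,j}(\sigma_i\cdot\sigma_j)(\tau_i\cdot\tau_j)=N^2\|Q\|_2^2$, and each of the $N$ terms with $i=j$ equals $d^2$. Hence the covariance of the Hamiltonian is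
\begin{equation}\label{eq:cov}
\mathbf E\big[H_N(\sigma)H_N(\tau)\big]=\frac{\beta^2}N\sum_{i<j}(\sigma_i\cdot\sigma_j)(\tau_i\cdot\tau_j)=\frac{\beta^2}2\big(N\|Q(\sigma,\tau)\|_2^2-d^2\big),
\end{equation}
and $Q(\sigma,\sigma)=R(\sigma)$. By \eqref{eq:R} and \eqref{eq:cov},
\begin{equation}\label{eq:first}
\mathbf E\,e^{-H_N(\sigma)}=\exp\frac{\beta^2}4\big(N\|R\|_2^2-d^2\big)=\exp\frac{\beta^2}4\big(Nd-d^2+N\|R-I\|_2^2\big).
\end{equation}
Under the product measure, $R-I$ and $Q$ are averages of $N$ i.i.d.\ centered matrices, with $\|vv^T-I\|_2^2=d^2-d$ and $\|v\tilde v^T\|_2^2=d^2$ for $v,\tilde v\in\mathbb S_d$. Therefore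
\begin{equation}\label{eq:lln}
\int\|R-I\|_2^2\,d\mu^{\otimes N}=\frac{d^2-d}N,\qquad\iint\|Q\|_2^2\,d\mu^{\otimes N}d\mu^{\otimes N}=\frac{d^2}N .
\end{equation}
Thus $e^{\beta^2Nd/4}$ is the mean contribution to $Z_N$ of the typical configurations, those with $R$ close to $I$, and \eqref{eq:ht} says that $Z_N$ is usually of this exponential size.

Which threshold should one expect? By \eqref{eq:cov}, the second moment of this contribution exceeds the square of its mean by a factor comparable to $\iint e^{\beta^2N\|Q\|_2^2/2}$. The $d^2$ entries of $v\tilde v^T$ are centered, uncorrelated and of variance $1$ under $\mu\otimes\mu$, so $\sqrt N\,Q$ converges in law to a matrix $B$ of i.i.d.\ standard Gaussians, and $\mathbf E\,e^{\beta^2\|B\|_2^2/2}$ is finite exactly when $\beta<1$. This suggests the threshold $1$ for all $d$. The self-overlap points elsewhere. For $d=1$ we have $R=1$, and Jensen's inequality gives $p_N\le\frac1N\log\mathbf EZ_N\le\beta^2/4$. For large $d$ this route is closed at every fixed temperature.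

\begin{example}\label{ex:cap}
Let $K=\{v\in\mathbb S_d:v_1^2\ge d/2\}$. If $\xi$ is a standard Gaussian vector in $\mathbb R^d$, then $\sqrt d\,\xi/|\xi|$ has law $\mu$, so $\mu(K)\ge\mathbf P(\xi_1^2\ge2d)\,\mathbf P(\xi_2^2+\dots+\xi_d^2\le2d)$. The second factor is at least $\frac12$ by Markov's inequality. With $a=\sqrt{2d}$, the first is at least $2(2\pi)^{-1/2}e^{-(a+1)^2/2}\ge2(2\pi)^{-1/2}e^{-2d-1}$. Hence $\mu(K)\ge e^{-2d-2}\ge e^{-4d}$. If all spins lie in $K$, then $\|R\|_2^2\ge R_{11}^2\ge d^2/4$, so \eqref{eq:first} gives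
\[
\liminf_N\frac1N\log\mathbf EZ_N\ge\frac{\beta^2d^2}{16}-4d,
\]
which exceeds $\beta^2d/4$ as soon as $d>4+64/\beta^2$.
\end{example}

So the first moment is governed by anisotropic configurations, and it does not tell whether such configurations also govern $Z_N$ itself for some $\beta<1$. They do not.

\subsection*{Results}
Let
\[
F(\beta)=\begin{cases}\beta^2/4,&0\le\beta\le1,\\ \beta-\frac34-\frac12\log\beta,&\beta\ge1,\end{cases}\qquad G(\beta)=\frac{\beta^2}4-F(\beta).
\]
We have $G(1)=0$ and $G'(\beta)=\frac\beta2-1+\frac1{2\beta}=\frac{(\beta-1)^2}{2\beta}$ for $\beta>1$, so $G(\beta)>0$ for $\beta>1$.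

\begin{theorem}\label{thm:main}
Let $d\ge1$.
\begin{enumerate}
\item[(a)] For all $\beta\ge0$, $\limsup_Np_N\le dF(\beta)$.
\item[(b)] For $0\le\beta<1$ there is $C=C(\beta,d)$ such that $p_N\ge\beta^2d/4-CN^{-1/2}$ for $N$ large.
\end{enumerate}
Consequently $\lim_Np_N=\beta^2d/4$ for $0\le\beta\le1$, while $\limsup_Np_N\le dF(\beta)<\beta^2d/4$ for $\beta>1$. Thus \eqref{eq:ht} holds if and only if $\beta\le1$; $\beta_d=1$ for every $d$, and $\lim_{d\to\infty}\beta_d=1$.
\end{theorem}

The Gibbs measure has density $e^{-H_N}/Z_N$ with respect to $\mu^{\otimes N}$. We write $\langle\cdot\rangle$, or $\langle\cdot\rangle_b$ at inverse temperature $b$, for the average under it, two configurations $\sigma,\tau$ being sampled independently. The next theorem says that below $\beta=1$ the Gibbs measure has the overlaps of the product measure, and that above $\beta=1$ the overlap $Q$ does not vanish on average over the temperature.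

\begin{theorem}\label{thm:overlap}
Let $d\ge1$.
\begin{enumerate}
\item[(a)] For $0\le\beta<1$, $\mathbf E\langle\|R-I\|_2^2\rangle\to0$ and $\mathbf E\langle\|Q\|_2^2\rangle\to0$ as $N\to\infty$.
\item[(b)] For $\beta>1$, $\liminf_N\int_1^\beta b\,\mathbf E\langle\|Q\|_2^2\rangle_b\,db\ge2dG(\beta)>0$.
\end{enumerate}
\end{theorem}

Finally, the upper bound $dF(\beta)$ is sharp up to a term that does not grow with $d$.

\begin{theorem}\label{thm:larged}
For $\beta\ge1$ and all $d\ge1$,
\[
dF(\beta)-2\beta\le\liminf_Np_N\le\limsup_Np_N\le dF(\beta).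
\]
Hence for every $\beta\ge0$, both $\frac1d\liminf_Np_N$ and $\frac1d\limsup_Np_N$ tend to $F(\beta)$ as $d\to\infty$.
\end{theorem}

Part (a) of Theorem~\ref{thm:main} is proved in Section~\ref{sec:upper} and the rest of it in Section~\ref{sec:lower}; Theorems~\ref{thm:overlap} and~\ref{thm:larged} are proved in Sections~\ref{sec:overlap} and~\ref{sec:larged}.

\section{The coupling matrix and the Gaussian extension of a spin}\label{sec:tools}

\subsection*{Reduction to the GOE}
The array $(g_{ij})$ has no diagonal. Adding one makes its law invariant under rotations and, because the spins have constant length, changes nothing. Let $g_{ii}$ be further independent standard Gaussians, and let $W$ be the symmetric matrix with $W_{ij}=g_{ij}/\sqrt N$ for $i<j$ and $W_{ii}=\sqrt2\,g_{ii}/\sqrt N$. Its density is proportional to $e^{-\frac N4\operatorname{tr}W^2}$, so its law, the Gaussian orthogonal ensemble, is invariant under $W\mapsto OWO^T$ for orthogonal $O$. We use this as follows: if $O$ is Haar distributed on $O(N)$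 and independent of $W$, then $OWO^T$ has the law of $W$ and the spectrum of $W$.

Let $\Theta$ be the $N\times d$ matrix with rows $\sigma_i^T$, so that $R=\frac1N\Theta^T\Theta$. Since $|\sigma_i|^2=d$,
\[
\frac\beta2\operatorname{tr}\Theta^TW\Theta=\frac\beta2\sum_{i,j}W_{ij}\,\sigma_i\cdot\sigma_j=-H_N+\frac{\beta d}2\operatorname{tr}W .
\]
Put $\tilde Z(W)=\int e^{\frac\beta2\operatorname{tr}\Theta^TW\Theta}d\mu^{\otimes N}$. The extra term is centered and does not depend on $\sigma$, so $\mathbf E\log\tilde Z=Np_N$ and the Gibbs measure is unchanged. Since $\operatorname{tr}\Theta^T\Theta=Nd$,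
\begin{equation}\label{eq:norm}
|\log\tilde Z(W)|\le\frac{\beta d}2N\|W\|.
\end{equation}

We use two standard facts (see e.g.\ \cite[Ch.~2]{AGZ}). First, $\|W\|\to2$ in probability and $\sup_N\mathbf E\|W\|^2<\infty$. Second, the empirical law of the eigenvalues of $W$ converges weakly, in probability, to the semicircle law $\rho(dx)=\frac1{2\pi}\sqrt{4-x^2}\,dx$ on $[-2,2]$. The first fact gives $\mathbf E\|W\|\to2$, so \eqref{eq:norm} yields $\limsup_Np_N\le\beta d$, and already $\beta_d\le4$: a bounded spectrum forces linear growth in $\beta$.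

For $\delta>0$ let $\Omega_\delta=\{\|W\|\le2+\delta\}$, an event that depends only on the spectrum and has probability tending to $1$. By \eqref{eq:norm} and the Cauchy--Schwarz inequality, $\mathbf E[\mathbf 1_{\Omega_\delta^c}|\log\tilde Z|]\le\frac{\beta d}2N\,\mathbf P(\Omega_\delta^c)^{1/2}(\mathbf E\|W\|^2)^{1/2}=o(N)$, so
\begin{equation}\label{eq:omega}
p_N=\frac1N\mathbf E\big[\mathbf 1_{\Omega_\delta}\log\tilde Z\big]+o(1).
\end{equation}
If $f$ is continuous on $[-2-\delta,2+\delta]$, extend it to a bounded continuous function on $\mathbb R$; the second fact and bounded convergence give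
\begin{equation}\label{eq:wigner}
\mathbf E\Big|\mathbf 1_{\Omega_\delta}\frac1N\operatorname{tr}f(W)-\int f\,d\rho\Big|\to0 .
\end{equation}

\subsection*{Two semicircle integrals}
The map $w\mapsto z=w+1/w$ is a decreasing bijection from $(0,1)$ onto $(2,\infty)$. For such $w$ and $z$,
\begin{equation}\label{eq:semi}
\int\log(z-x)\,d\rho(x)=\frac{w^2}2-\log w,\qquad\int\frac{d\rho(x)}{z-x}=w .
\end{equation}
Indeed, put $x=2\cos\theta$, so that $d\rho=\frac1\pi(1-\cos2\theta)\,d\theta$ on $[0,\pi]$ and $z-x=|1-we^{i\theta}|^2/w$. Then $\log(z-x)=-\log w-2\sum_{n\ge1}\frac{w^n}n\cos n\theta$, and for $n\ge1$ the integral $\int\cos n\theta\,d\rho$ is $-\frac12$ if $n=2$ and $0$ otherwise. This gives the first identity. Its derivative in $z$ is $(w-1/w)\frac{dw}{dz}=w$, because $\frac{dz}{dw}=(w-1/w)/w$; this is the second.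

\subsection*{Randomized radius}
A standard Gaussian vector $x$ in $\mathbb R^d$ has independent length and direction, and $\mathbf E|x|^2=d$. Read backwards: let $s_1,\dots,s_N$ be i.i.d.\ with the law of $|x|^2/d$, independent of $\sigma\sim\mu^{\otimes N}$. Then
\begin{equation}\label{eq:radius}
x_i=\sqrt{s_i}\,\sigma_i\ \ (i\le N)\ \text{ are i.i.d.\ }N(0,I_d),\qquad\mathbf Es_i=1 .
\end{equation}
A function of the spins that is convex in the squared lengths can therefore only increase, on average, when the spins are replaced by Gaussian vectors. The uniformity of $\mu$ on the sphere enters the upper bound and the second moment estimate through \eqref{eq:radius}.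

\section{The upper bound: averaging over eigenvectors}\label{sec:upper}

The bound $\mathbf E\log\tilde Z\le\log\mathbf E\tilde Z$ loses because the average over $W$ also moves the eigenvalues. For fixed $\Theta$, completing the square shows that the weight $e^{\frac\beta2\operatorname{tr}\Theta^TW\Theta}$ shifts the mean of $W$ to $\frac\beta N\Theta\Theta^T$, whose nonzero eigenvalues are those of $\beta R$. For the configurations of Example~\ref{ex:cap} the largest is at least $\beta d/2$, far outside $[-2,2]$ when $d$ is large. The remedy is to keep the eigenvalues fixed and to apply Jensen's inequality to the average over the eigenvectors only.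

\subsection*{The case $d=1$}
Here $\Theta=\sigma\in\{-1,1\}^N$. Fix $W$ and let $O$ be Haar distributed. For every $\sigma$, $O^T\sigma=\sqrt N\,v$ with $v$ uniform on the unit sphere of $\mathbb R^N$, so $\mathbf E_O\tilde Z(OWO^T)=\mathbf E_v\,e^{\frac{\beta N}2v^TWv}$: the cube has been replaced by a sphere. To evaluate this integral we pass to a Gaussian one, with a multiplier $c$ for the constraint on the length. For real $c$ and $S$ let
\[
\Psi(S)=e^{cN/2}\,\mathbf E_v\exp\Big(\frac N2S\,(\beta v^TWv-c)\Big).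
\]
Then $\Psi$ is convex and $\Psi(1)=\mathbf E_O\tilde Z(OWO^T)$ whatever $c$ is. Let $x$ be a standard Gaussian vector in $\mathbb R^N$; then $x=\sqrt{NS}\,v$, where $S=|x|^2/N$ has mean $1$ and is independent of $v$. If $(1+c)I-\beta W$ is positive definite, Jensen's inequality gives
\[
\Psi(1)\le\mathbf E\Psi(S)=e^{cN/2}\,\mathbf E\,e^{\frac12x^T(\beta W-cI)x}=e^{cN/2}\det\big((1+c)I-\beta W\big)^{-1/2}.
\]
The right side depends only on the spectrum, and $c$ is still free. Without it the Gaussian integral would profit from long vectors $x$, and would diverge for $\beta\lambda_{\max}(W)\ge1$.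

\subsection*{The comparison lemma}
For $d\ge2$ the average over $O$ does not remove all dependence on the configuration: it leaves a function $\Psi(R)$ of the self-overlap, to be integrated against the law of $R$. This is the integral that spoiled the first moment. But $\Psi$ is again convex, now as a function of a matrix, and \eqref{eq:radius} provides a Gaussian matrix whose Gram matrix has conditional mean $R$. We allow an extra convex weight $\Phi(R)$, needed in Section~\ref{sec:overlap}.

\begin{lemma}\label{lem:comp}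
Let $N\ge d$, let $W$ be a fixed symmetric $N\times N$ matrix, and let $c\in\mathbb R$ be such that $(1+c)I-\beta W$ is positive definite, with inverse $\Sigma$. Let $\Phi$ be a real convex function on the symmetric $d\times d$ matrices. If $O$ is Haar distributed on $O(N)$ and $Y$ is an $N\times d$ matrix of i.i.d.\ standard Gaussians, then
\[
\mathbf E_O\int e^{\frac\beta2\operatorname{tr}\Theta^TOWO^T\Theta+\Phi(R)}\,d\mu^{\otimes N}\le e^{cNd/2}(\det\Sigma)^{d/2}\,\mathbf E_Y\,e^{\Phi(Y^T\Sigma Y/N)} .
\]
\end{lemma}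

\begin{proof}
Let $X$ be any $N\times d$ matrix and $S=\frac1NX^TX$. Since $N\ge d$, the singular value decomposition gives $X=U(NS)^{1/2}$ with $U^TU=I_d$. The law of $V=O^TU$ does not depend on $U$: any other such matrix is $PU$ with $P$ orthogonal, and $P^TO$ has the law of $O$. As $\operatorname{tr}X^TOWO^TX=N\operatorname{tr}SV^TWV$,
\begin{equation}\label{eq:psi}
e^{cNd/2}\,\mathbf E_O\,e^{\frac12\operatorname{tr}X^T(\beta OWO^T-cI)X+\Phi(S)}=\Psi(S),
\end{equation}
where, for every symmetric $d\times d$ matrix $S$,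
\[
\Psi(S)=e^{cNd/2}\,\mathbf E_V\exp\Big(\frac N2\operatorname{tr}S(\beta V^TWV-cI)+\Phi(S)\Big).
\]
For each $V$ the exponent is convex in $S$, hence so is its exponential. Thus $\Psi$ is convex, and it is finite because $V$ is bounded.

Take $X=\Theta$ in \eqref{eq:psi}. Since $\operatorname{tr}\Theta^T\Theta=Nd$, the terms in $c$ cancel, and the left side of the lemma equals $\int\Psi(R)\,d\mu^{\otimes N}$. Now let $X$ have rows $x_i^T$ as in \eqref{eq:radius}. Then $S=\frac1N\sum_is_i\sigma_i\sigma_i^T$ satisfies $\mathbf E[S\mid\sigma]=R$, so $\Psi(R)\le\mathbf E[\Psi(S)\mid\sigma]$ by Jensen's inequality. The entries of $X$ are i.i.d.\ standard Gaussians, so for fixed $O$ the matrix $O^TX$ has the law of $X$ and the same Gram matrix. By \eqref{eq:psi},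
\[
\int\Psi(R)\,d\mu^{\otimes N}\le\mathbf E\Psi(S)=e^{cNd/2}\,\mathbf E_X\,e^{\frac12\operatorname{tr}X^T(\beta W-cI)X+\Phi(X^TX/N)} .
\]
The Gaussian density times the quadratic weight is $(2\pi)^{-Nd/2}e^{-\frac12\operatorname{tr}X^T\Sigma^{-1}X}$. The substitution $X=\Sigma^{1/2}Y$, of Jacobian $(\det\Sigma)^{d/2}$, gives the claim.
\end{proof}

We now let $W$ be the GOE matrix, and write $1+c=\beta z$ with $z=w+1/w$. For $\beta>0$ and $0<w\le1$ put
\[
\Lambda_\beta(w)=\frac12\Big(\beta\big(w+\tfrac1w\big)-1-\log\beta-\frac{w^2}2+\log w\Big).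
\]

\begin{proposition}\label{prop:upper}
Let $\beta>0$, $0<w<1$, $z=w+1/w$ and $0<\delta<z-2$. On $\Omega_\delta$ let $\Sigma=(\beta zI-\beta W)^{-1}$. For any real convex functions $\Phi_N$ on the symmetric $d\times d$ matrices,
\[
p_N+\frac1N\mathbf E\big[\mathbf 1_{\Omega_\delta}\langle\Phi_N(R)\rangle\big]\le d\Lambda_\beta(w)+\frac1N\mathbf E\big[\mathbf 1_{\Omega_\delta}\log\mathbf E_Y\,e^{\Phi_N(Y^T\Sigma Y/N)}\big]+o(1).
\]
\end{proposition}

\begin{proof}
Let $J(W)=\int e^{\frac\beta2\operatorname{tr}\Theta^TW\Theta+\Phi_N(R)}d\mu^{\otimes N}=\tilde Z\,\langle e^{\Phi_N(R)}\rangle$. Jensen's inequality for the Gibbs measure gives $\log\tilde Z+\langle\Phi_N(R)\rangle\le\log J(W)$. With $O$ Haar and independent of $W$,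
\[
\mathbf E[\mathbf 1_{\Omega_\delta}\log J(W)]=\mathbf E\big[\mathbf 1_{\Omega_\delta}\mathbf E_O\log J(OWO^T)\big]\le\mathbf E\big[\mathbf 1_{\Omega_\delta}\log\mathbf E_OJ(OWO^T)\big].
\]
Apply Lemma~\ref{lem:comp} with $c=\beta z-1$, which is allowed on $\Omega_\delta$ since $z>2+\delta$. By \eqref{eq:wigner} and \eqref{eq:semi},
\[
\frac1N\mathbf E\Big[\mathbf 1_{\Omega_\delta}\Big(\frac{cNd}2+\frac d2\log\det\Sigma\Big)\Big]\to\frac d2\Big(\beta z-1-\log\beta-\int\log(z-x)\,d\rho(x)\Big)=d\Lambda_\beta(w).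
\]
Together with \eqref{eq:omega}, this proves the proposition.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
For $\beta=0$, $p_N=0$. For $\beta>0$, Proposition~\ref{prop:upper} with $\Phi_N=0$ gives $\limsup_Np_N\le d\Lambda_\beta(w)$ for all $w\in(0,1)$, and for $w=1$ by continuity of $\Lambda_\beta$. By \eqref{eq:semi} the derivative of $\Lambda_\beta$ with respect to $z$ is $(\beta-w)/2$, so the best choice is $w=\min(\beta,1)$. For $\beta\le1$,
\[
\Lambda_\beta(\beta)=\frac12\Big(\beta^2+1-1-\log\beta-\frac{\beta^2}2+\log\beta\Big)=\frac{\beta^2}4,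
\]
and for $\beta\ge1$, $\Lambda_\beta(1)=\frac12(2\beta-\frac32-\log\beta)=F(\beta)$.
\end{proof}

The threshold is visible here. By \eqref{eq:wigner} and \eqref{eq:semi}, $\frac1N\operatorname{tr}\Sigma\to w/\beta$, so the equation $w=\beta$ says that the Gaussian vectors of covariance $\Sigma$ that replace the columns of $\Theta$ have squared length about $N$, as they should. It can be solved with $z$ above the spectrum only if $\beta<1$; for $\beta\ge1$ the multiplier is stuck at the edge $z=2$.

\section{The lower bound for $\beta<1$: a truncated second moment}\label{sec:lower}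

Example~\ref{ex:cap} shows that the second moment method cannot be applied to $Z_N$, whose mean is too large. We apply it to the part of $Z_N$ carried by configurations with $R$ close to $I$. To reach all $\beta<1$ we need the spins to be sub-Gaussian with the constant of the standard Gaussian; a larger constant would shrink the range of $\beta$.

\begin{lemma}\label{lem:subg}
For $a\in\mathbb R^d$, $\int e^{a\cdot v}\,d\mu(v)\le e^{|a|^2/2}$.
\end{lemma}

\begin{proof}
For real $y$ the function $s\mapsto\cosh(\sqrt s\,y)=\sum_ks^ky^{2k}/(2k)!$ is convex on $[0,\infty)$. Let $x_1=\sqrt{s_1}\,\sigma_1$ be as in \eqref{eq:radius}. By symmetry and Jensen's inequality in $s_1$,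
\[
e^{|a|^2/2}=\mathbf E\cosh(\sqrt{s_1}\,a\cdot\sigma_1)\ge\mathbf E\cosh(a\cdot\sigma_1)=\mathbf E\,e^{a\cdot\sigma_1}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
For $\beta=0$ there is nothing to prove; let $0<\beta<1$. Put
\[
\varepsilon=\frac{\sqrt2\,d}{\sqrt N},\qquad A=\{\sigma:\|R(\sigma)-I\|_2\le\varepsilon\},\qquad Z'=\int_Ae^{-H_N}d\mu^{\otimes N}\le Z_N .
\]
The width $\varepsilon$ is large enough for $A$ to be likely and small enough for $N\varepsilon^2$ to stay bounded.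

\emph{First moment.} By \eqref{eq:lln} and Markov's inequality, $\mu^{\otimes N}(A^c)\le(d^2-d)/(2d^2)\le\frac12$. So \eqref{eq:first} gives $\mathbf EZ'\ge\frac12e^{\beta^2Nd/4-\beta^2d^2/4}$.

\emph{Second moment.} By \eqref{eq:cov}, the variance of $H_N(\sigma)+H_N(\tau)$ is
\[
\frac{\beta^2}2\big(N\|R(\sigma)\|_2^2+N\|R(\tau)\|_2^2+2N\|Q\|_2^2-4d^2\big).
\]
On $A$ we have $\|R\|_2^2\le d+\varepsilon^2$, and $\beta^2N\varepsilon^2/2=\beta^2d^2$. Therefore
\[
\mathbf EZ'^2\le e^{\frac{\beta^2N}2(d+\varepsilon^2)-\beta^2d^2}\iint_{A\times A}e^{\frac{\beta^2N}2\|Q\|_2^2}=e^{\beta^2Nd/2}\iint_{A\times A}e^{\frac{\beta^2N}2\|Q\|_2^2}.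
\]
The exponent couples the sites. To decouple them we linearize it with a $d\times d$ matrix $B$ of i.i.d.\ standard Gaussians:
\[
e^{\frac{\beta^2N}2\|Q\|_2^2}=\mathbf E_B\,e^{\beta\sqrt N\operatorname{tr}B^TQ}=\mathbf E_B\prod_{i\le N}e^{\frac\beta{\sqrt N}\sigma_i\cdot B\tau_i}.
\]
Drop the restriction $\sigma\in A$ and integrate each $\sigma_i$ by Lemma~\ref{lem:subg}; the product is at most $\exp\big(\frac{\beta^2}{2N}\sum_i|B\tau_i|^2\big)=\exp\big(\frac{\beta^2}2\operatorname{tr}B^TBR(\tau)\big)$. For $\tau\in A$ we have $R(\tau)\le(1+\varepsilon)I$. (Without the restriction on $\tau$ we would have only $R(\tau)\le dI$, and the argument would stop at $\beta^2d<1$.) Let $N$ be so large that $\beta^2\varepsilon\le(1-\beta^2)/2$; this is where $\beta<1$ is used. Then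
\[
\iint_{A\times A}e^{\frac{\beta^2N}2\|Q\|_2^2}\le\mathbf E_B\,e^{\frac{\beta^2(1+\varepsilon)}2\|B\|_2^2}=\big(1-\beta^2(1+\varepsilon)\big)^{-d^2/2}\le\Big(\frac2{1-\beta^2}\Big)^{d^2/2}.
\]
Hence $\mathbf EZ'^2\le C_1(\mathbf EZ')^2$ with $C_1=4e^{\beta^2d^2/2}\big(2/(1-\beta^2)\big)^{d^2/2}$. The Paley--Zygmund inequality $\mathbf P(Z'\ge\frac12\mathbf EZ')\ge(\mathbf EZ')^2/(4\mathbf EZ'^2)$ shows that $Z_N\ge\frac12\mathbf EZ'$ with probability at least $1/(4C_1)$.

\emph{From positive probability to the mean.} Recall Gaussian concentration: if $u$ is an $\ell$-Lipschitz function of a standard Gaussian vector, then $\mathbf P(|u-\mathbf Eu|\ge t)\le2e^{-t^2/(2\ell^2)}$. Since $\partial\log Z_N/\partial g_{ij}=\frac\beta{\sqrt N}\langle\sigma_i\cdot\sigma_j\rangle$ and $|\sigma_i\cdot\sigma_j|\le d$, the function $\log Z_N$ has $\ell^2\le\frac{\beta^2}N\cdot\frac{N^2}2d^2$. For $t=\beta d\sqrt{N\log(16C_1)}$ the deviation probability is at most $1/(8C_1)$. So the events $\{Z_N\ge\frac12\mathbf EZ'\}$ and $\{\log Z_N<\mathbf E\log Z_N+t\}$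 intersect, and
\[
Np_N\ge\log\big(\tfrac12\mathbf EZ'\big)-t\ge\frac{\beta^2Nd}4-\frac{\beta^2d^2}4-\log4-\beta d\sqrt{N\log(16C_1)}.\qedhere
\]
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Parts (a) and (b) give \eqref{eq:ht} for $\beta<1$, and (a) with $G>0$ shows that it fails for $\beta>1$. At $\beta=1$ the constant $C_1$ is infinite, and we use monotonicity instead. As a function of $\beta\in\mathbb R$, $p_N$ is convex, the second derivative of $\log Z_N$ being a variance under the Gibbs measure, and even, because $(g_{ij})$ and $(-g_{ij})$ have the same law. It is therefore nondecreasing on $[0,\infty)$, so $\liminf_Np_N(1)\ge\sup_{\beta<1}\beta^2d/4=d/4$, while $\limsup_Np_N(1)\le dF(1)=d/4$.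
\end{proof}

\section{Overlaps below and above the threshold}\label{sec:overlap}

The overlaps are tied to the free energy by its derivative. Gaussian integration by parts, $\mathbf E[g\,u(g)]=\mathbf E[u'(g)]$, applies to $p_N'(\beta)=N^{-3/2}\sum_{i<j}\mathbf E[g_{ij}\langle\sigma_i\cdot\sigma_j\rangle]$. We have
\[
\frac{\partial}{\partial g_{ij}}\langle\sigma_i\cdot\sigma_j\rangle=\frac\beta{\sqrt N}\big\langle(\sigma_i\cdot\sigma_j)^2-(\sigma_i\cdot\sigma_j)(\tau_i\cdot\tau_j)\big\rangle,
\]
and summing over $i<j$ with the second equality in \eqref{eq:cov},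
\begin{equation}\label{eq:ibp}
p_N'(\beta)=\frac\beta2\,\mathbf E\big\langle\|R\|_2^2-\|Q\|_2^2\big\rangle .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:overlap}(b)]
Integrate \eqref{eq:ibp} over $[1,\beta]$ and use $\|R\|_2^2\ge d$:
\[
\frac12\int_1^\beta b\,\mathbf E\langle\|Q\|_2^2\rangle_b\,db\ge\frac{d(\beta^2-1)}4-p_N(\beta)+p_N(1).
\]
By Theorem~\ref{thm:main}, $p_N(1)\to d/4$ and $\limsup_Np_N(\beta)\le dF(\beta)$, so the lower limit of the right side is at least $dG(\beta)$.
\end{proof}

For $\beta<1$, Theorem~\ref{thm:main} determines the limit of the left side of \eqref{eq:ibp}, but this controls only $\mathbf E\langle\|R-I\|_2^2-\|Q\|_2^2\rangle$, and the two terms could cancel. The self-overlap has to be bounded separately. Here the weight $\Phi_N$ of Proposition~\ref{prop:upper} is used: since the upper bound is attained, a weight that costs little in the Gaussian integral must have a small Gibbs average.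

\begin{proof}[Proof of Theorem~\ref{thm:overlap}(a)]
For $\beta=0$ this is \eqref{eq:lln}. Let $0<\beta<1$, take $w=\beta$, $z=\beta+1/\beta$ and $0<\delta<z-2$ in Proposition~\ref{prop:upper}, so that $\Lambda_\beta(w)=\beta^2/4$. On $\Omega_\delta$ we have $\|\Sigma\|\le k:=(\beta(z-2-\delta))^{-1}$, and $m_N=\frac1N\operatorname{tr}\Sigma$ satisfies $\mathbf E[\mathbf 1_{\Omega_\delta}|m_N-1|]\to0$, by \eqref{eq:wigner} and $\int\frac{d\rho(x)}{\beta(z-x)}=\frac w\beta=1$.

Fix a symmetric matrix $E$ with $\|E\|_2=1$ and a number $\lambda\in(0,\frac1{4k}]$, and take the convex function $\Phi_N(S)=N\lambda|\operatorname{tr}E(S-I)|$. Fix $W\in\Omega_\delta$ and let $S=\frac1NY^T\Sigma Y$. Let $e_u$ ($u\le d$) and $\varsigma_j$ ($j\le N$) be the eigenvalues of $E$ and $\Sigma$. The law of $Y$ is invariant under orthogonal multiplication on either side, so $N\operatorname{tr}E(S-m_NI)$ has the law of $\sum_{u,j}e_u\varsigma_j(Y_{ju}^2-1)$. For $|y|\le\frac12$,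
\[
\log\mathbf E\,e^{\frac y2(Y_{11}^2-1)}=-\frac12\log(1-y)-\frac y2=\frac12\sum_{n\ge2}\frac{y^n}n\le\frac{y^2}{4(1-|y|)}\le\frac{y^2}2 .
\]
The numbers $y=\pm2\lambda e_u\varsigma_j$ satisfy $|y|\le2\lambda k\le\frac12$, so $\mathbf E_Ye^{\pm N\lambda\operatorname{tr}E(S-m_NI)}\le e^{2\lambda^2\sum_{u,j}e_u^2\varsigma_j^2}\le e^{2N\lambda^2k^2}$. Using $e^{|a|}\le e^a+e^{-a}$ and $|\operatorname{tr}E|\le\sqrt d$,
\[
\frac1N\log\mathbf E_Y\,e^{\Phi_N(S)}\le\frac{\log2}N+2\lambda^2k^2+\lambda\sqrt d\,|m_N-1| .
\]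
Proposition~\ref{prop:upper} now gives
\[
p_N+\lambda\,\mathbf E\big[\mathbf 1_{\Omega_\delta}\langle|\operatorname{tr}E(R-I)|\rangle\big]\le\frac{\beta^2d}4+2\lambda^2k^2+o(1).
\]
By Theorem~\ref{thm:main}, $p_N\to\beta^2d/4$. Also $|\operatorname{tr}E(R-I)|\le\|R-I\|_2\le d$ by \eqref{eq:R}, and $\mathbf P(\Omega_\delta^c)\to0$. Hence $\limsup_N\mathbf E\langle|\operatorname{tr}E(R-I)|\rangle\le2\lambda k^2$, and the limit is $0$ because $\lambda$ is arbitrarily small. Summing over an orthonormal basis $(E_a)$ of the symmetric matrices,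
\[
\mathbf E\langle\|R-I\|_2^2\rangle=\sum_a\mathbf E\big\langle(\operatorname{tr}E_a(R-I))^2\big\rangle\le d\sum_a\mathbf E\langle|\operatorname{tr}E_a(R-I)|\rangle\to0 .
\]

It follows that $\mathbf E\langle\|R\|_2^2\rangle\to d$. By convexity, for $0<h<\min(\beta,1-\beta)$ the derivative $p_N'(\beta)$ lies between $(p_N(\beta)-p_N(\beta-h))/h$ and $(p_N(\beta+h)-p_N(\beta))/h$, which tend to $\beta d/2\mp hd/4$. So $p_N'(\beta)\to\beta d/2$, and \eqref{eq:ibp} gives $\mathbf E\langle\|Q\|_2^2\rangle\to0$.
\end{proof}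

\section{A lower bound at all temperatures and the limit $d\to\infty$}\label{sec:larged}

The upper bound replaced the spins by Gaussian vectors with covariance a function of $W$. When $d$ is large the length of a Gaussian vector in $\mathbb R^d$ fluctuates little relative to $\sqrt d$, so little should be lost by going back: we project such vectors onto the sphere and use their law as a trial measure.

We recall three facts on the relative entropy $\mathrm{KL}(\nu|\nu_0)=\int\log\frac{d\nu}{d\nu_0}\,d\nu$. The Gibbs variational principle: $\log\int e^u\,d\nu_0\ge\int u\,d\nu-\mathrm{KL}(\nu|\nu_0)$ for bounded $u$ and any probability measure $\nu$. The data-processing inequality: the relative entropy does not increase when both measures are pushed forward by the same map. The Gaussian formula: $\mathrm{KL}(N(0,\Sigma)|N(0,I_N))=\frac12(\operatorname{tr}\Sigma-N-\log\det\Sigma)$.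

\begin{proposition}\label{prop:trial}
Let $\beta\ge0$, $\delta>0$, and let $f$ be a positive continuous function on $[-2-\delta,2+\delta]$ with $\int f\,d\rho=1$. Then
\[
\liminf_Np_N\ge d\Big[\frac\beta2\int xf(x)\,d\rho(x)+\frac12\int\log f\,d\rho\Big]-\beta(2+\delta).
\]
\end{proposition}

\begin{proof}
Let $0<f_0\le f\le f_1$. Fix $W\in\Omega_\delta$ and put $\Sigma=f(W)$, $D=\operatorname{diag}(\Sigma_{11},\dots,\Sigma_{NN})\ge f_0I$ and $\Gamma=D^{-1/2}\Sigma D^{-1/2}$, the correlation matrix of $\Sigma$. Let $X$ be an $N\times d$ matrix with independent $N(0,\Sigma)$ columns and rows $x_i^T$, and let $\nu$ be the law of $(\sqrt d\,x_i/|x_i|)_{i\le N}$.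

\emph{Entropy.} The same normalization map sends the standard Gaussian measure to $\mu^{\otimes N}$. By data processing and additivity over the $d$ columns, $\mathrm{KL}(\nu|\mu^{\otimes N})\le\frac d2(\operatorname{tr}\Sigma-N-\log\det\Sigma)$.

\emph{Energy.} We have $\int\operatorname{tr}\Theta^TW\Theta\,d\nu=d\operatorname{tr}WM$, where $M_{ij}=\mathbf E[\phi(\xi_i)\cdot\phi(\xi_j)]$, $\phi(\xi)=\xi/|\xi|$ and $\xi_i=x_i/\sqrt{\Sigma_{ii}}$. The $\xi_i$ are standard Gaussian vectors in $\mathbb R^d$ with $\mathbf E[\xi_j\mid\xi_i]=\Gamma_{ij}\xi_i$. To compare $M$ with $\Gamma$ we split off the linear part of $\phi$. Let $\alpha=\mathbf E|\xi_1|$ and $\kappa=\alpha^2/d$. Since $\mathbf E[\phi(\xi_i)\cdot\xi_j]=\Gamma_{ij}\alpha$ and $\mathbf E[\xi_i\cdot\xi_j]=\Gamma_{ij}d$,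
\[
\Delta_{ij}:=\mathbf E\Big[\Big(\phi(\xi_i)-\frac\alpha d\xi_i\Big)\cdot\Big(\phi(\xi_j)-\frac\alpha d\xi_j\Big)\Big]=M_{ij}-2\kappa\Gamma_{ij}+\kappa\Gamma_{ij}=M_{ij}-\kappa\Gamma_{ij}.
\]
So $M=\kappa\Gamma+\Delta$, where $\Delta$ is a Gram matrix, hence positive semidefinite, with $\Delta_{ii}=1-\kappa$. The Gaussian Poincar\'e inequality $\operatorname{Var}u(\xi)\le\mathbf E|\nabla u(\xi)|^2$, applied to $u(\xi)=|\xi|$, gives $1-\kappa=\operatorname{Var}(|\xi_1|)/d\le1/d$. For positive semidefinite $P$ we have $|\operatorname{tr}WP|\le\|W\|\operatorname{tr}P$; here $\operatorname{tr}\Gamma=N$ and $\operatorname{tr}\Delta=N(1-\kappa)$. Therefore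
\[
\operatorname{tr}WM=\operatorname{tr}W\Gamma-(1-\kappa)\operatorname{tr}W\Gamma+\operatorname{tr}W\Delta\ge\operatorname{tr}W\Gamma-\frac2d\|W\|N .
\]
The variational principle gives, on $\Omega_\delta$,
\begin{equation}\label{eq:trial}
\frac1N\log\tilde Z\ge\frac{\beta d}{2N}\operatorname{tr}W\Gamma-\beta(2+\delta)-\frac d2\Big(\frac1N\operatorname{tr}\Sigma-1-\frac1N\log\det\Sigma\Big).
\end{equation}

\emph{Replacing $\Gamma$ by $\Sigma$.} The matrix $\Gamma$ is not a function of $W$ in the spectral sense. The hypothesis $\int f\,d\rho=1$ makes $D$ close to $I$, and so $\Gamma$ close to $\Sigma$. Write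
\[
\Gamma-\Sigma=(D^{-1/2}-I)\Sigma D^{-1/2}+\Sigma(D^{-1/2}-I).
\]
For diagonal $D'$ and any $P$, $|\operatorname{tr}D'P|\le\|P\|\sum_i|D'_{ii}|$. Moreover $|t^{-1/2}-1|=|t-1|/(\sqrt t+t)\le f_0^{-1/2}|t-1|$ for $t\ge f_0$. Hence on $\Omega_\delta$
\[
|\operatorname{tr}W(\Gamma-\Sigma)|\le C_2\sum_i|\Sigma_{ii}-1|,\qquad C_2=(2+\delta)f_1f_0^{-1/2}\big(f_0^{-1/2}+1\big).
\]
To estimate the expectation of the sum, replace $W$ by $OWO^T$. Then $\Sigma_{ii}$ becomes $v^T\Sigma v$, where $v^T$, the $i$th row of $O$, is uniform on the unit sphere; given $W$ it has the law of $\sum_k\varsigma_kv_k^2$, with $\varsigma_k\le f_1$ the eigenvalues of $\Sigma$. Writing a standard Gaussian vector of $\mathbb R^N$ as $|x|v$, with $\mathbf E|x|^4=N(N+2)$, we get $\mathbf Ev_k^4=\frac3{N(N+2)}$ and $\mathbf Ev_k^2v_l^2=\frac1{N(N+2)}$ for $k\ne l$. So the conditional mean is $\frac1N\operatorname{tr}\Sigma$, and the conditional variance is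
\[
\frac{(\sum_k\varsigma_k)^2+2\sum_k\varsigma_k^2}{N(N+2)}-\frac{(\sum_k\varsigma_k)^2}{N^2}\le\frac{2f_1^2}{N+2}.
\]
Thus $\mathbf E[\mathbf 1_{\Omega_\delta}|\Sigma_{ii}-1|]\le f_1\sqrt{2/(N+2)}+\mathbf E[\mathbf 1_{\Omega_\delta}|\frac1N\operatorname{tr}\Sigma-1|]$, which does not depend on $i$ and tends to $0$ by \eqref{eq:wigner}. Hence $\mathbf E[\mathbf 1_{\Omega_\delta}|\operatorname{tr}W(\Gamma-\Sigma)|]=o(N)$.

Take the expectation of \eqref{eq:trial} over $\Omega_\delta$, and apply \eqref{eq:omega}, and \eqref{eq:wigner} to the functions $xf(x)$, $f$ and $\log f$.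
\end{proof}

It remains to choose $f$. Maximizing the bracket under $\int f\,d\rho=1$ with a Lagrange multiplier leads to $f(x)=\frac1{\beta(z-x)}$, the covariance of Proposition~\ref{prop:upper}. By \eqref{eq:semi} its mass is $w/\beta$, which for $\beta\ge1$ is less than $1$. We take $z$ near the edge and place the missing mass near $x=2$, where it gains the most energy; since it only increases $f$, it does not lower $\int\log f\,d\rho$.

\begin{proof}[Proof of Theorem~\ref{thm:larged}]
The upper bound is Theorem~\ref{thm:main}(a). Let $\beta\ge1$, $\eta\in(0,1)$, $\delta=\eta/2$, and let $w\in(0,1)$ solve $w+1/w=2+\eta$; then $w\to1$ as $\eta\to0$. Choose a continuous $\psi\ge0$ supported in $[2-\eta,2+\eta]$ with $\int\psi\,d\rho=1$, which is possible since $\rho$ has positive density on $(2-\eta,2)$. Put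
\[
f(x)=\frac1{\beta(2+\eta-x)}+\Big(1-\frac w\beta\Big)\psi(x).
\]
On $[-2-\delta,2+\delta]$ the first term is positive and continuous, and the second is nonnegative because $w<1\le\beta$; this is where $\beta\ge1$ is used. By \eqref{eq:semi}, $\int f\,d\rho=1$. From $\frac x{2+\eta-x}=\frac{2+\eta}{2+\eta-x}-1$ and $\int x\psi\,d\rho\in[2-\eta,2]$,
\[
\int xf\,d\rho=\frac{(2+\eta)w-1}\beta+\Big(1-\frac w\beta\Big)\int x\psi\,d\rho\ \longrightarrow\ \frac1\beta+2\Big(1-\frac1\beta\Big)=2-\frac1\beta
\]
as $\eta\to0$, and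
\[
\int\log f\,d\rho\ge-\log\beta-\int\log(2+\eta-x)\,d\rho(x)=-\log\beta-\frac{w^2}2+\log w\ \longrightarrow\ -\log\beta-\frac12 .
\]
The bracket in Proposition~\ref{prop:trial} therefore has lower limit at least $\beta-\frac12-\frac12\log\beta-\frac14=F(\beta)$, and $\beta(2+\delta)\to2\beta$. This proves $\liminf_Np_N\ge dF(\beta)-2\beta$. Dividing by $d$ gives the last statement for $\beta\ge1$; for $\beta\le1$, $\frac1d\lim_Np_N=F(\beta)$ for every $d$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}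

\bibitem{AGZ} Anderson, Guionnet and Zeitouni, \emph{An Introduction to Random Matrices}.

\bibitem{Tal} Michel Talagrand, \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/72496/1/542.pdf}.

\end{thebibliography}
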